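# Subdivisions of high-chromatic, high-girth graphs in monotone classes without bounded expansion

## 1. Shallow minors, sparse classes and subdivisions

All graphs are finite and simple and have at least one vertex. The average degree of $G$ is $2|E(G)|/|V(G)|$, and we call $|E(G)|/|V(G)|$ the density. The girth of a graph is the length of a shortest cycle; forests have girth $\infty$. We write $\omega,\chi,\alpha,\Delta$ for clique number, chromatic number, independence number and maximum degree, and $\ln$ for the natural logarithm. A connected graph has radius at most $r$ if some vertex is at distance at most $r$ from every vertex.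

**Definition (monotone class).** A class $\mathcal C$ of graphs is *monotone* if it is closed under taking subgraphs and isomorphic copies.

Example: the bipartite graphs form a monotone class. The complete graphs do not. The smallest monotone class containing given graphs $G_1,G_2,\dots$ consists of all graphs isomorphic to subgraphs of some $G_i$; we say that it is *generated* by the $G_i$.

**Definition (shallow minor).** Let $r\ge 0$. A graph $H$ is an *$r$-shallow minor* of $G$ if there are pairwise vertex-disjoint connected subgraphs $B_v\subseteq G$ $(v\in V(H))$, each of radius at most $r$, such that for every edge $uv\in E(H)$ some edge of $G$ joins $B_u$ and $B_v$. We call the $B_v$ *bags*. For a class $\mathcal C$, let $\mathcal C\,\nabla\, r$ be the class of all $r$-shallow minors of graphs in $\mathcal C$.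

A $0$-shallow minor is simply a subgraph, up to isomorphism. A subgraph of an $r$-shallow minor of $G$ is again one, and an $r$-shallow minor of a subgraph of $G$ is one of $G$.

Example: when is $K_3$ a $\rho$-shallow minor? In any graph $G$, take three bags and three edges joining them in pairs. In each bag, the two ends of these edges that lie there are joined by a path of length at most $2\rho$ (possibly $0$). The three edges and three paths form a cycle, since the bags are disjoint. So
$$\text{a } \rho\text{-shallow minor } K_3 \text{ forces a cycle of length at most } 3+6\rho=3(2\rho+1). \tag{1}$$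
Conversely, a cycle with $3\le n\le 6\rho+3$ vertices can be cut into three paths with at most $2\rho+1$ vertices each. These have radius at most $\rho$, so $K_3$ is a $\rho$-shallow minor.

**Definition (nowhere dense).** $\mathcal C$ is *nowhere dense* if for every $r\ge0$ we have $\sup\{\omega(H):H\in\mathcal C\,\nabla\, r\}<\infty$.

**Definition (bounded expansion).** $\mathcal C$ has *bounded expansion* if for every $r\ge 0$ we have $\sup\{|E(H)|/|V(H)|:H\in\mathcal C\,\nabla\, r\}<\infty$.

Since $K_m$ has density $(m-1)/2$, bounded expansion implies nowhere density. Examples:

- The graphs of maximum degree at most $\Delta$ have bounded expansion: a bag of radius at most $r$ has at most $N=1+\Delta+\dots+\Delta^r$ vertices, so every degree in an $r$-shallow minor is at most $\Delta N$.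
- For each $n$ let $F_n$ be a graph of girth greater than $n$ and average degree at least $n$ (existence is recalled in Section 2). The class generated by the $F_n$ does not have bounded expansion; already $r=0$ shows this. It is nowhere dense: by (1), only the finitely many $F_n$ of girth at most $6\rho+3$ can have $K_3$ as a $\rho$-shallow minor. All the other $F_n$ have $\rho$-shallow minors of clique number at most $2$, and the finitely many exceptions contribute a finite maximum.

**Definition (subdivision).** For $s\ge0$, the *$s$-subdivision* $S^{(s)}$ of $S$ is obtained by replacing every edge with a path having exactly $s$ internal vertices, that is, a path of length $s+1$.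

Example: the $s$-subdivision of the cycle $C_k$ is $C_{k(s+1)}$, and $K_4^{(1)}$ has $4+6=10$ vertices and $12$ edges. Subdividing twice multiplies lengths, so
$$(Q^{(1)})^{(s)}=Q^{(2s+1)},\tag{2}$$
because each edge of $Q$ becomes a path of length $2(s+1)$.

Example relating the two notions: $S$ is an $s$-shallow minor of $S^{(s)}$. Put the $s$ internal vertices of each subdivided edge into the bag of one of its ends. Each bag is then a vertex with paths of length at most $s$ attached, so it has radius at most $s$. In particular the class generated by all $K_n^{(1)}$ is not nowhere dense.

## 2. Degrees, orientations, independent sets, tail bounds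

We use the following textbook facts.

**(F1)** *A graph with average degree at least $d>0$ has a subgraph of minimum degree at least $d/2$.* Repeatedly delete a vertex of degree less than $d/2$. If this removed all $n$ vertices, there would be fewer than $dn/2\le|E|$ edges, which is impossible.

**(F2)** The *degeneracy* $\kappa$ of $G$ is the largest minimum degree of a subgraph of $G$. *If every subgraph of a graph has a vertex of degree at most $k$ (less than $k$), then the graph has an orientation with all outdegrees at most $k$ (less than $k$).* Remove such vertices one by one, and orient each edge away from the end removed first.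

**(F3)** *Every graph has a spanning bipartite subgraph with at least half of its edges.* In a uniformly random bipartition, the expected number of crossing edges is half.

**(F4)** *$\alpha(\Gamma)\ge |V(\Gamma)|/(\Delta(\Gamma)+1)$.* Choose vertices greedily; each choice rules out at most $\Delta+1$ vertices.

**(F5)** *If $\chi(G)\ge c$, then $G$ has a subgraph of minimum degree at least $c-1$ and chromatic number at least $c$.* Take a minimal subgraph $H$ with $\chi(H)\ge c$ (the case $c=1$ is trivial). If a vertex $v$ had degree at most $c-2$, then a coloring of $H-v$ with $c-1$ colors would extend to $H$.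

**(F6)** *For all $k,n$ there is a graph of girth greater than $n$ and chromatic number at least $k$* (Erdős, Graph theory and probability, 1959). By (F5) there are graphs of girth greater than $n$ and arbitrarily large average degree, and by (F3) there are bipartite ones.

**(F7)** We use the inequalities of Markov and Chebyshev and this reverse form: *if $0\le Z\le M$ with $M>0$ and $E Z\ge\mu$, then $P(Z\ge\mu/2)\ge\mu/(2M)$.* Indeed $\mu\le EZ\le M\,P(Z\ge\mu/2)+\mu/2$.

## 3. The conjecture and the statements to be proved

Suppose a monotone class is nowhere dense but not of bounded expansion. Then for some depth $r$ the shallow minors are arbitrarily dense, although they contain no large cliques. Which graphs must be visible in the class as exact subdivisions, with the same number of subdivision vertices on every edge? Conjecture 11.2 in "Algorithms and Combinatorics" asks for a strong answer: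

*For every monotone nowhere dense class without bounded expansion there exists an integer $s$ such that the class includes $s$-subdivisions of graphs with arbitrarily large chromatic number and girth.*

Note the order of quantifiers: one $s\ge 0$ must work for all $c,g$, and for each pair $c,g$ a single graph $S$ must satisfy both $\chi(S)\ge c$ and $\mathrm{girth}(S)\ge g$, with $S^{(s)}\in\mathcal C$. The conjecture is true. We shall prove the following.

**Theorem 1 (Conjecture 11.2).** Let $\mathcal C$ be a monotone nowhere dense class without bounded expansion, and let $r$ be such that $\{|E(H)|/|V(H)|:H\in\mathcal C\,\nabla\, r\}$ is unbounded. Then there is an odd $s\le 4r+1$ such that for all $c,g$ the class $\mathcal C$ contains $S^{(s)}$ for some $S$ with $\chi(S)\ge c$ and $\mathrm{girth}(S)\ge g$.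

**Theorem 2 (finite form).** For all integers $q\ge2$, $g\ge4$, $m,k\ge1$ there is $d$ such that every graph $G$ of average degree at least $d$ either has $K_m$ as a $(g-2)$-shallow minor, or satisfies both of the following:
(a) $G$ has a subgraph of girth $>g$ and average degree $\ge k$;
(b) $G$ contains the $1$-subdivision of a graph with chromatic number $>q$ and girth $>g/2$.

**Theorem 3 (characterization of bounded expansion).** A monotone class $\mathcal C$ (nowhere dense or not) fails to have bounded expansion if and only if there is an $s$ such that $\mathcal C$ contains $s$-subdivisions of graphs of arbitrarily large chromatic number and girth.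

**Proposition 4 (sharpness).** For every $r\ge0$ there is a monotone nowhere dense class $\mathcal C$ with $\mathcal C\,\nabla\, r$ of unbounded density for which no $s<4r+1$ satisfies the conclusion of Theorem 1.

## 4. Classes generated by graphs of large girth

Start with $r=0$, where the graphs in $\mathcal C$ themselves are dense, and with large girth already given. Let $\mathcal C$ be generated by bipartite graphs $F_n$ of girth greater than $n$ and average degree at least $n$. Every graph in $\mathcal C$ is bipartite, so $s=0$ fails: $\mathcal C$ contains no graph of chromatic number $3$. The next candidate is $s=1$, which is the bound $4r+1$ for $r=0$.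

So we ask: does a dense bipartite graph contain $Q^{(1)}$ with $\chi(Q)$ large? Girth will take care of itself, since a cycle of length $\ell$ in $Q$ is a cycle of length $2\ell$ in $Q^{(1)}$. The first nontrivial case is $\chi(Q)\ge 3$, and it can be done by hand in the following situation. Let $G'$ be bipartite with parts $X,Y$, where $|X|\ge2|Y|>0$ and every $x\in X$ has degree $3$. Let each $x$ choose two of its three neighbors, uniformly and independently, and let $Q$ be the graph on $Y$ whose edges are the chosen pairs. Fix a $2$-coloring of $Y$. Among the three neighbors of $x$ two have the same color, so the chosen pair is monochromatic with probability at least $1/3$. The coloring is proper for $Q$ with probability at most $(2/3)^{|X|}\le(4/9)^{|Y|}$. There are $2^{|Y|}$ colorings and $2^{|Y|}(4/9)^{|Y|}<1$. So some choice gives $\chi(Q)\ge3$. For each edge of $Q$ keep one $x$ that chose it, and we see $Q^{(1)}\subseteq G'$.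

The example used $|X|\ge2|Y|$, and more colors would require a larger ratio. In general we shall only have $|X|\ge\varepsilon|Y|$ with $\varepsilon$ small, but with degrees on the $X$ side as large as we like. The remedy is to shrink $Y$ at random first.

For larger $r$, consider the class generated by the $F_n^{(2)}$. Here $F_n\in\mathcal C\,\nabla\, 1$ (balls of radius $1$ around the original vertices), and $Q^{(1)}\subseteq F_n$ gives $Q^{(5)}\subseteq F_n^{(2)}$ by (2). This is $s=4r+1$ for $r=1$.

## 5. One-sided degrees and 1-subdivisions of large chromatic number

The first lemma puts us into a bipartite graph where the side $X$ has large degrees and is not much smaller than $Y$.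

**Lemma 5.** Every graph $G$ of average degree $\ge d>0$ has a bipartite subgraph with parts $X,Y$, $|X|\ge|Y|/16>0$, in which every $x\in X$ has degree $\ge d/32$.

**Proof.** Let $\kappa$ be the degeneracy of $G$. By (F1), $\kappa\ge d/2$. Let $F\subseteq G$ have minimum degree at least $\kappa$ and let $n=|V(F)|$. Then $|E(F)|\ge\kappa n/2$. Every subgraph of $F$ has a vertex of degree at most $\kappa$, so by (F2) $F$ has an orientation with outdegrees at most $\kappa$.

Put each vertex of $F$ independently into $X_0$ or $Y$, with probability $1/2$ each. An arc goes from $X_0$ to $Y$ with probability $1/4$, so for some outcome at least $\kappa n/8$ arcs do. Let $X$ be the set of vertices of $X_0$ that send at least $\kappa/16$ arcs to $Y$. Vertices in $X$ send at most $\kappa$ arcs each, and the others in $X_0$ send fewer than $\kappa/16$. Hence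
$$\frac{\kappa n}{8}\le\kappa|X|+\frac{\kappa n}{16},$$
so $|X|\ge n/16\ge|Y|/16$. Take the edges of $F$ between $X$ and $Y$. Each $x\in X$ has degree at least $\kappa/16\ge d/32>0$; since $X\ne\emptyset$, this also shows $Y\neq\emptyset$. $\square$

The second lemma is the argument of Section 4 for $q$ colors and ratio $\varepsilon$.

**Lemma 6.** Let $q\ge2$ be an integer, $0<\varepsilon\le1$, and let $t>128q^2\ln q/\varepsilon$ be an integer. Let $G'$ be bipartite with parts $X',Y$, $|X'|\ge\varepsilon|Y|>0$, every $x\in X'$ having degree exactly $t$. Then $G'$ contains the $1$-subdivision of a graph $Q$ with $\chi(Q)>q$. If $\mathrm{girth}(G')>g$, then $\mathrm{girth}(Q)>g/2$.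

**Proof.**

**Step 1.** *This step shrinks $Y$ so that $X$ outnumbers it.* Let $p=8q/t$. Since $\ln 2>1/2$, we have $t>128q^2\ln q\ge128q\cdot 2\ln2>8q$, so $p<1$. Let $Y'\subseteq Y$ contain each vertex independently with probability $p$. By Markov, $P(|Y'|>4p|Y|)\le1/4$.

For $x\in X'$ the number $|N(x)\cap Y'|$ is binomial with mean $tp=8q$ and variance at most $8q$. If it is less than $2q$, it deviates from the mean by more than $6q$. By Chebyshev this has probability at most $8q/(6q)^2=2/(9q)\le1/9$. So the expected number of $x$ with $|N(x)\cap Y'|<2q$ is at most $|X'|/9$, and by Markov this number exceeds $|X'|/2$ with probability at most $2/9$. Hence, with probability at least $1-2/9$, the set $X^*=\{x\in X':|N(x)\cap Y'|\ge2q\}$ has size at least $|X'|/2$. As $1/4+2/9<1$, we can fix an outcome with $|Y'|\le4p|Y|$ and $|X^*|\ge|X'|/2$. Then $X^*\neq\emptyset$, so $Y'\ne\emptyset$, and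
$$|X^*|\ \ge\ \frac{\varepsilon}{2}|Y|\ \ge\ \frac{\varepsilon}{8p}|Y'|=\frac{\varepsilon t}{64q}|Y'|\ >\ 2q\ln q\,|Y'|.\tag{3}$$

**Step 2.** *This step chooses pairs so that no $q$-coloring survives.* For each $x\in X^*$ choose, independently, a uniformly random pair in $N(x)\cap Y'$. Fix a coloring $\varphi:Y'\to\{1,\dots,q\}$. Let $n_x=|N(x)\cap Y'|\ge2q$ and let $a_1,\dots,a_q$ be the sizes of the color classes inside $N(x)\cap Y'$. By convexity of $u\mapsto u(u-1)/2$ the number of monochromatic pairs is $\sum_i a_i(a_i-1)/2\ge\frac{n_x}{2}\left(\frac{n_x}{q}-1\right)$. Dividing by $n_x(n_x-1)/2$, the chosen pair is monochromatic with probability at least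
$$\frac{n_x/q-1}{n_x-1}\ \ge\ \frac{n_x/q-1}{n_x}=\frac1q-\frac1{n_x}\ \ge\ \frac1{2q}.$$
So no chosen pair is monochromatic with probability at most $(1-\frac1{2q})^{|X^*|}\le e^{-|X^*|/(2q)}$. By (3), $q^{|Y'|}e^{-|X^*|/(2q)}<1$. By the union bound over all $\varphi$, there is a choice of pairs for which every $\varphi$ has a monochromatic chosen pair.

**Step 3.** *This step reads off the subdivision.* Let $Q$ be the simple graph on $Y'$ whose edges are the chosen pairs. Then $\chi(Q)>q$. For each edge of $Q$ take one $x$ that chose it. Each $x$ chose only one pair, so distinct edges get distinct $x$, and $Q^{(1)}\subseteq G'$. A cycle of length $\ell$ in $Q$ gives a cycle of length $2\ell$ in $G'$; if $\mathrm{girth}(G')>g$, then $2\ell>g$. $\square$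

## 6. A greedy subgraph of large girth, and what one failure gives

Lemma 6 tells us what we need. From a bipartite graph $G$ with $|X|\ge c|Y|$ and huge degrees on the $X$ side, find $X'\subseteq X$ with $|X'|\ge\varepsilon|Y|$ and keep exactly $t$ edges at each $x\in X'$, so that the resulting graph has girth greater than $g$.

A sensible first attempt is to be greedy: choose a largest possible set $X_1'\subseteq X$ and $t$-sets $P(x)\subseteq N(x)$ $(x\in X_1')$ such that joining each $x\in X'_1$ to $P(x)$ gives a graph $G_1'$ of girth greater than $g$. If $|X'_1|\ge\varepsilon|Y|$, we are done.

This can fail. Let $g=4$, let $|X|=N$, and let $Y$ consist of $D$ core vertices, all adjacent to all of $X$, and of $N\ge D$ isolated vertices. Then $|X|\ge\frac12|Y|$. Girth greater than $4$ means that two of the sets $P(x)$ share at most one vertex, so $|X_1'|\binom t2\le\binom D2$ whatever we choose. For $N$ large this is less than $\varepsilon|Y|$. Of course this $G$ contains $K_{m,m}$ for all $m\le D$, and contracting a perfect matching of $K_{m,m}$ shows that $K_m$ is a $1$-shallow minor. So the failure has to be turned into a shallow clique minor.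

What does a failure give? Take $x\in X\setminus X'_1$. By maximality, adding $x$ with any $t$-set of its neighbors creates a cycle of length at most $g$ through $x$. So among any $t$ neighbors of $x$, two are at distance at most $g-2$ in $G_1'$. By (F4), some neighbor $z$ of $x$ has many other neighbors $y$ of $x$ within distance $g-2$. The union of short $z$–$y$ paths, with the ends $y$ removed, is a connected set $B_1$ of small radius, and many $y\in N(x)$ have a neighbor in $B_1$, at least if no $y$ lies on the path of another.

This yields one bag. For $K_m$ we need $m$ disjoint bags $B_1,\dots,B_m$ and $m$ vertices $y_1,\dots,y_m$ outside them, each with neighbors in every $B_j$; then $B_j+y_j$ are the bags of a $K_m$. The natural continuation is to run the greedy choice again on $X\setminus X_1'$, and here it stops: nothing keeps the second bag away from the first. In the example, if $N\ge 2|X'_1|$, the second run may pick the same family of $t$-sets in the core, attached to fresh vertices of $X$. This family is again largest possible, it produces the same pairs at distance at most $2$, and we may be handed the same $z$ for every remaining $x$. Then $B_1$ and $B_2$ share $z$.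

The way past this point is to *halve $Y$ at random after each run*. We want the end $y$ of a path to survive in the half that is kept, and all other $Y$-vertices of the path to be discarded. A path of length at most $g-2$ has at most $g/2$ vertices in $Y$, so this happens with probability at least $2^{-g/2}$: a constant factor. Since the degrees are huge and the number $m$ of runs is fixed, we can afford to lose a constant factor in each run. Discarded vertices never appear again, so bags from different runs are disjoint. The same trick also guarantees that no surviving $y$ lies in a bag.

## 7. Failed greedy runs with random halving produce a shallow clique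

**Proposition 7.** Let $g\ge4$, $m\ge1$, $t\ge2$ be integers, $0<c\le1$, and put $\varepsilon=c\,2^{-(g+2)m-1}$, $\lambda=2^{g+2}t$. Let $G$ be bipartite with parts $X,Y$, $|X|\ge c|Y|>0$, every $x\in X$ having degree $\ge\lambda^m\max(m,2t)$. If $K_m$ is not a $(g-2)$-shallow minor of $G$, then there are $X'\subseteq X$ with $|X'|\ge\varepsilon|Y|$, $Y_0\subseteq Y$, and a subgraph $G'$ of $G$, bipartite with parts $X'$ and $Y_0$, such that $\mathrm{girth}(G')>g$ and every $x\in X'$ has degree exactly $t$ in $G'$.

**Proof.** Suppose there is no such $G'$. We show that $K_m$ is a $(g-2)$-shallow minor of $G$.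

**Step 1.** *This step sets up the objects to be built.* We shall construct
$$X=X_1\supseteq X_2\supseteq\dots\supseteq X_{m+1},\qquad Y=Y_1\supseteq\dots\supseteq Y_{m+1},$$
sets $X'_j\subseteq X_j$ with $X_{j+1}\subseteq X_j\setminus X_j'$ for $1\le j\le m$, and sets $T_j(x)\subseteq N(x)\cap Y_j$ for $x\in X_j$, with $T_1(x)=N(x)$ and $T_{j+1}(x)\subseteq T_j(x)$, such that
$$|X_j|\ge2^{-(g+2)(j-1)}c|Y|,\qquad |T_j(x)|\ge\lambda^{m-j+1}\max(m,2t)\quad(x\in X_j).\tag{4}$$
Think of $T_j(x)$ as the neighbors of $x$ still in play. For $j=1$, (4) is the hypothesis. Now let $1\le j\le m$ and suppose that everything with index at most $j$ (and $X'_i$ for $i<j$) has been constructed. Steps 2–4 are round $j$.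

**Step 2.** *This step runs the greedy choice and shows that at least half of $X_j$ is left over.* Choose $X'_j\subseteq X_j$ and $t$-sets $P(x)\subseteq T_j(x)$ $(x\in X'_j)$ with $|X'_j|$ maximum, subject to this: the graph $G'_j$ with vertex set $X'_j\cup Y_j$, in which each $x\in X_j'$ is joined exactly to $P(x)$, has girth $>g$. (The choice $X_j'=\emptyset$ is admissible, so a maximum exists.) If $|X'_j|\ge\varepsilon|Y|$, then $G'_j$ with $Y_0=Y_j$ would be a graph $G'$ as in the proposition. So $|X'_j|<\varepsilon|Y|$. By (4),
$$|X_j|\ge2^{-(g+2)(m-1)}c|Y|\ge 2^{-(g+2)m}c|Y|=2\varepsilon|Y|,$$
hence $|X_j\setminus X'_j|\ge|X_j|/2$.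

**Step 3.** *This step finds, for each leftover $x$, a center $z$ close to many of its neighbors.* Let $x\in X_j\setminus X'_j$. By maximality, adding $x$ to $G_j'$, joined to any $t$-set $P\subseteq T_j(x)$, creates a cycle of length at most $g$. It passes through $x$, so the two neighbors of $x$ on it are distinct elements of $P$ at distance at most $g-2$ in $G'_j$. Let $\Gamma$ be the graph on $T_j(x)$ joining any two distinct vertices at distance at most $g-2$ in $G'_j$. We have shown $\alpha(\Gamma)<t$. By (F4), $\Delta(\Gamma)+1\ge|T_j(x)|/\alpha(\Gamma)\ge|T_j(x)|/t$. So some $z=z_j(x)\in T_j(x)$ has a set $W=W_j(x)\subseteq T_j(x)\setminus\{z\}$ of $\Gamma$-neighbors with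
$$|W|\ \ge\ \frac{|T_j(x)|}{t}-1\ \ge\ \frac{|T_j(x)|}{2t},$$
where the last inequality uses $|T_j(x)|\ge2t$, which holds by (4).

For $y\in W$ fix a $z$–$y$ path $R_y=R_y^{j,x}$ in $G'_j$ of length at most $g-2$. It alternates between $Y_j$ and $X'_j$ and has both ends in $Y_j$. So its length is even, say $2i\le g-2$, and it has $i+1\le g/2$ vertices in $Y_j$.

**Step 4.** *This step halves $Y_j$ so that the bag of this round is discarded and its contacts survive.* Let $Y_{j+1}\subseteq Y_j$ contain each vertex independently with probability $1/2$. For $x\in X_j\setminus X_j'$ let $T_{j+1}(x)$ be the set of all $y\in W_j(x)$ such that $y\in Y_{j+1}$, while all other $Y$-vertices of $R_y$ lie outside $Y_{j+1}$. Each $y\in W$ belongs to $T_{j+1}(x)$ with probability at least $2^{-g/2}\ge2^{-g}$, so $E|T_{j+1}(x)|\ge2^{-g}|W|$. As $|T_{j+1}(x)|\le|W|$, fact (F7) shows that with probability at least $2^{-g-1}$,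
$$|T_{j+1}(x)|\ \ge\ 2^{-g-1}|W|\ \ge\ \frac{|T_j(x)|}{2^{g+2}t}=\frac{|T_j(x)|}{\lambda}.\tag{5}$$
The expected number of $x\in X_j\setminus X'_j$ satisfying (5) is at least $2^{-g-1}|X_j\setminus X'_j|$. So for some choice of $Y_{j+1}$, the set $X_{j+1}$ of all $x\in X_j\setminus X'_j$ satisfying (5) has size at least $2^{-g-1}|X_j\setminus X_j'|\ge2^{-g-2}|X_j|$. Fix this choice. Then (4) holds for $j+1$, and $T_{j+1}(x)\subseteq W_j(x)\subseteq T_j(x)\subseteq N(x)$ with $T_{j+1}(x)\subseteq Y_{j+1}$. This ends round $j$.

**Step 5.** *This step assembles $K_m$ from the $m$ rounds.* By (4) for $j=m+1$, there is some $x\in X_{m+1}$, and $|T_{m+1}(x)|\ge m$. This $x$ lies in $X_j\setminus X_j'$ for every $j\le m$, and $T_{m+1}(x)\subseteq T_{j+1}(x)$ for every $j\le m$. Put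
$$B_j=\bigcup_{y\in T_{j+1}(x)}\bigl(R^{j,x}_y-y\bigr)\qquad(1\le j\le m).$$

- *Connected, small radius.* Each $R_y^{j,x}-y$ is a path of length at most $g-3$ starting at $z_j(x)$ (recall $y\ne z_j(x)$). So $B_j$ is connected, and all its vertices have distance at most $g-3$ from $z_j(x)$ in $B_j$.
- *Disjoint.* A vertex of $B_j$ lies in $X_j'$, or it is a $Y$-vertex of some $R_y$ with $y\in T_{j+1}(x)$, different from $y$; in the latter case it lies in $Y_j\setminus Y_{j+1}$ by the definition of $T_{j+1}(x)$. The sets $Y_j\setminus Y_{j+1}$ are pairwise disjoint, and so are the sets $X'_j$, because $X_{j+1}\subseteq X_j\setminus X'_j$. So $B_1,\dots,B_m$ are pairwise disjoint. They are also disjoint from $T_{m+1}(x)\subseteq Y_{m+1}$.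
- *Contacts.* Every $y\in T_{m+1}(x)$ has a neighbor in every $B_j$, namely its predecessor on $R_y^{j,x}$.

Choose distinct $y_1,\dots,y_m\in T_{m+1}(x)$. Let the $j$-th bag consist of $B_j$, the vertex $y_j$, and one edge from $y_j$ to $B_j$. These bags are disjoint and connected, and all their vertices are within distance $g-2$ of $z_j(x)$. For $i\ne j$ the vertex $y_i$ in the $i$-th bag is adjacent to $B_j$. So $K_m$ is a $(g-2)$-shallow minor of $G$. This contradicts the hypothesis. $\square$

## 8. Proof of Theorem 2

**Step 1.** *This step fixes the constants.* Put $c=1/16$ and $\varepsilon=2^{-(g+2)m-5}=c\,2^{-(g+2)m-1}$. Let $t\ge2$ be an integer with $t>128q^2\ln q/\varepsilon$ and $t\ge k/\varepsilon$. Put $\lambda=2^{g+2}t$ and $d=32\lambda^m\max(m,2t)$.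

**Step 2.** *This step produces the one-sided graph of large girth.* Let $G$ have average degree at least $d$ and suppose $K_m$ is not a $(g-2)$-shallow minor of $G$. Lemma 5 gives a bipartite subgraph with parts $X,Y$, where $|X|\ge\frac1{16}|Y|>0$ and every $x\in X$ has degree at least $d/32=\lambda^m\max(m,2t)$. As a subgraph of $G$ it does not have $K_m$ as a $(g-2)$-shallow minor either. Proposition 7 gives $G'$ with parts $X',Y_0$, where $|X'|\ge\varepsilon|Y|\ge\varepsilon|Y_0|$, every $x\in X'$ has degree exactly $t$, and $\mathrm{girth}(G')>g$. Since $|X'|\ge\varepsilon|Y|>0$ and $t\ge2$, also $Y_0\neq\emptyset$.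

**Step 3.** *This step derives (a) and (b).* The function $u\mapsto u/(u+1)$ is increasing for $u\ge 0$, and $|X'|/|Y_0|\ge\varepsilon$. So the average degree of $G'$ is
$$\frac{2t|X'|}{|X'|+|Y_0|}\ \ge\ \frac{2t\varepsilon}{1+\varepsilon}\ \ge\ t\varepsilon\ \ge\ k,$$
which is (a). Lemma 6, applied to $G'$ with $Y_0$ in the role of $Y$, gives $Q^{(1)}\subseteq G'\subseteq G$ with $\chi(Q)>q$ and $\mathrm{girth}(Q)>g/2$, which is (b). $\square$

## 9. From dense shallow minors to exact subdivisions

For $r\ge 1$ the graphs in $\mathcal C$ need not be dense; only their $r$-shallow minors are. We have to find a dense graph that appears in $\mathcal C$ as an exact subdivision.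

Let $H$ be a dense $r$-shallow minor of $G$. The obvious attempt is to take a center $\rho_v$ of each bag as a branch vertex, and to route each edge of $H$ to the centers along breadth-first trees of the bags. It stops when many edges enter a bag through the same child of the center. If $\rho_v$ has a single child $w$ and all edges enter the bag below $w$, then at most one of them can be routed to $\rho_v$. But in that case $w$ would have been the better center, with a tree of smaller height. The proof plays these two possibilities against each other: either splitting each bag into the subtrees below the children of its root leaves a dense graph, and the heights have dropped; or many different children are in use, and we can route through them. It shortens one side of a bipartite graph at a time.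

**Definition ($(a,b)$-model).** Fix $r\ge0$. Let $H$ be bipartite with parts $A,B$. An *$(a,b)$-model* of $H$ in $G$ consists of pairwise disjoint rooted trees $T_v\subseteq G$ $(v\in V(H))$ with root $\rho_v$, of height at most $a$ for $v\in A$ and at most $b$ for $v\in B$, and of paths $P_e\subseteq G$ $(e\in E(H))$ such that:

- for $e=uv$, the path $P_e$ has one end in $T_u$ and the other in $T_v$;
- internal vertices of $P_e$ lie in no tree and on no other $P_{e'}$;
- each $P_e$ has length at least $1$ and at most $2r+1-a-b$.

Example: let $r=1$, $G=C_{12}$, $H=C_4$. Cut $G$ into four paths with three vertices, each rooted in the middle, and let the $P_e$ be the four edges of $G$ between consecutive pieces. They have length $1=2r+1-1-1$, so this is a $(1,1)$-model. Shrinking the two trees on the $A$ side to their roots and extending the paths gives a $(0,1)$-model with paths of length $2$. Doing the same on the $B$ side gives a $(0,0)$-model with paths of length $3$; it is the subgraph $C_4^{(2)}=C_{12}$.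

**Lemma 8.** For all $r\ge 0$, $D\ge 1$ there is $d_1(r,D)$ such that if $H$ is an $r$-shallow minor of $G$ with average degree $\ge d_1(r,D)$, then there are $s\in\{0,\dots,2r\}$ and a graph $S$ of average degree $\ge D$ with $\mathrm{girth}(S)\ge\mathrm{girth}(H)$ and $S^{(s)}\subseteq G$.

The heart of the proof is the following claim.

**Claim.** Suppose $d\ge16$, $a\ge1$, and the bipartite graph $H$ has average degree $\ge d$ and an $(a,b)$-model in $G$. Then some bipartite $H^*$ with average degree $\ge\sqrt d/2$ and $\mathrm{girth}(H^*)\ge\mathrm{girth}(H)$ has an $(a^*,b)$-model in $G$ with $a^*<a$. By symmetry the same holds for $b$.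

**Proof of the claim.**

**Step 1.** *This step disposes of the case that many paths already end at roots.* Suppose at least half of the edges $e=vu$ ($v\in A$, $u\in B$) have $P_e$ ending at $\rho_v$. Keep only these edges, and replace $T_v$ by $\rho_v$ for all $v\in A$. This is a $(0,b)$-model: the trees only got smaller, and the length bound $2r+1-a-b$ is at most $2r+1-b$. The new graph is a spanning subgraph of $H$ of average degree at least $d/2\ge\sqrt d/2$, and its girth is at least that of $H$.

**Step 2.** *This step splits the bags on the $A$ side at their roots.* Otherwise let $E_1$ be the set of edges $e=vu$ whose $P_e$ ends in $T_v-\rho_v$; so $|E_1|\ge|E(H)|/2$. Let $A_1$ be the set of all children $w$ of roots $\rho_v$, $v\in A$, and for such $w$ let $T_w$ be the subtree of $T_v$ consisting of $w$ and everything below it, rooted at $w$; its height is at most $a-1$. Let $H_1$ be the bipartite graph with parts $A_1,B$ in which $e=vu\in E_1$ becomes the edge $wu$, where $T_w$ contains the end of $P_e$ in $T_v$. The edge $wu$ determines $v$ and hence $e$, so distinct edges in $E_1$ become distinct edges and $|E(H_1)|=|E_1|$. The trees $T_w$, $T_u$ and the old paths form an $(a-1,b)$-model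 of $H_1$, since the length bound may only grow.

We check the girth. Mapping $w\mapsto v$ (and fixing $B$) is a homomorphism $H_1\to H$ that is injective on edges. A cycle of length $\ell$ in $H_1$ maps to a closed walk of length $\ell$ in $H$ without repeated edges, and such a walk contains a cycle of length at most $\ell$. Hence $\mathrm{girth}(H_1)\ge\mathrm{girth}(H)$.

**Step 3.** *This step finishes if $H_1$ is dense somewhere.* Put $d_1=\sqrt d/2$. If some subgraph of $H_1$ has average degree at least $d_1$, take it as $H^*$, with the restricted $(a-1,b)$-model.

**Step 4.** *This step shows that otherwise many children are in use.* Now every subgraph of $H_1$ has average degree less than $d_1$ and so has a vertex of degree less than $d_1$. By (F2), $H_1$ has an orientation with all outdegrees less than $d_1$. At most $d_1|B|$ edges leave $B$. Since $d\ge16$, we have $8d_1=4\sqrt d\le d$, and $|E(H)|\ge d|V(H)|/2$. So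
$$d_1|B|\le \frac{d\,|V(H)|}{8}\le\frac{|E(H)|}{4}.$$
Therefore at least $|E_1|-|E(H)|/4\ge|E(H)|/4$ edges leave $A_1$. As outdegrees are less than $d_1$, at least $|E(H)|/(4d_1)$ vertices $w\in A_1$ have an out-edge.

**Step 5.** *This step routes one edge through each used child.* For each such $w$ choose one out-edge, and let $H^*\subseteq H$ be the spanning subgraph formed by the corresponding edges of $H$. These are distinct, so the average degree of $H^*$ is at least $d/(4d_1)=\sqrt d/2$, and $\mathrm{girth}(H^*)\ge\mathrm{girth}(H)$. For a chosen edge $e=vu$ with child $w$, extend $P_e$ from its end in $T_w$ through $T_w$ to $w$ and then to $\rho_v$. Since $P_e$ meets $T_v$ only in its end, this is a path. The extension adds at most $a$ to the length, so the new length is at most $2r+1-b$. Replace $T_v$ by $\rho_v$ for $v\in A$, and keep $T_u$ for $u\in B$.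

This is a $(0,b)$-model of $H^*$. The new internal vertices of the path of $e$ lie in $T_w$. They lie in none of the remaining trees, because $T_w$ is part of $T_v-\rho_v$. They lie on no other path: another chosen edge $e'$ has a different child $w'$, so its extension stays in $T_{w'}$ and a root, its old internal vertices lie in no old tree, and its other end lies in a tree of the $B$ side. The old internal vertices of $P_e$ lie in no old tree and on no other old path, hence on no extended path either. $\square$

**Proof of Lemma 8.** Let $M=\max(16,(2r+1)D)$ and $h(x)=4x^2$, so that average degree at least $h(x)$ in the claim yields average degree at least $\sqrt{h(x)}/2=x$ (for $x\ge0$). Put $d_1(r,D)=2h^{2r}(M)$, where $h^{i}$ is the $i$-fold iterate; note $h(x)\ge x$ for $x\ge1$.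

**Step 1.** *This step reaches a $(0,0)$-model.* Let $H$ be an $r$-shallow minor of $G$ with average degree at least $d_1(r,D)$. By (F3) a spanning bipartite subgraph has average degree at least $h^{2r}(M)$. It has an $(r,r)$-model: the trees are breadth-first trees of the bags, rooted at centers, and the paths are single edges of $G$, of length $1=2r+1-r-r$. As long as $a\ge1$ or $b\ge1$, apply the claim. Each application lowers $a$ or $b$, so there are at most $2r$ applications. After $i$ of them the average degree is at least $h^{2r-i}(M)\ge M\ge16$, so the claim keeps applying, and the girth never decreases. We end with a $(0,0)$-model of a bipartite graph $H'$ with average degree at least $M\ge(2r+1)D$ and $\mathrm{girth}(H')\ge\mathrm{girth}(H)$.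

**Step 2.** *This step makes all path lengths equal.* In a $(0,0)$-model the trees are single vertices. The paths $P_e$ join the roots of the ends of $e$, have lengths in $\{1,\dots,2r+1\}$, and their internal vertices are neither roots nor on other paths. So they form a subdivision of $H'$ in $G$. Let $s+1$ be the most frequent length, and let $S$ be the spanning subgraph of $H'$ formed by the edges $e$ with $P_e$ of length $s+1$. Then $s\in\{0,\dots,2r\}$, $S$ has average degree at least $M/(2r+1)\ge D$, $\mathrm{girth}(S)\ge\mathrm{girth}(H')\ge\mathrm{girth}(H)$, and $S^{(s)}\subseteq G$. $\square$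

## 10. Proof of Theorem 1

Let $\mathcal C$ and $r$ be as in Theorem 1.

**Step 1.** *This step fixes one subdivision length.* Let $D\ge1$ be an integer. Since densities in $\mathcal C\,\nabla\, r$ are unbounded, some $G\in\mathcal C$ has an $r$-shallow minor of average degree at least $d_1(r,D)$. By Lemma 8 and monotonicity there are $s\in\{0,\dots,2r\}$ and $S$ of average degree at least $D$ with $S^{(s)}\in\mathcal C$. By the pigeonhole principle one value $s_0$ occurs for infinitely many $D$. It depends only on $\mathcal C$ and $r$. Let
$$\mathcal S=\{S:S^{(s_0)}\in\mathcal C\}.$$
This class is monotone, since $S'\subseteq S$ implies $S'^{(s_0)}\subseteq S^{(s_0)}$, and it contains graphs of arbitrarily large average degree.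

**Step 2.** *This step transfers nowhere density from $\mathcal C$ to $\mathcal S$.* Suppose $K_m$ is a $\rho$-shallow minor of $S$. We show that it is a $(\rho(s_0+1)+s_0)$-shallow minor of $S^{(s_0)}$. Replace each bag by the subdivision of a breadth-first tree of it, rooted at a center; all its vertices are within distance $\rho(s_0+1)$ of the root. For each pair of bags pick one connecting edge of $S$, and add the $s_0$ internal vertices of its subdivided path to one of the two bags. The connecting edges are distinct and lie in no bag, so the new bags are disjoint. They are connected of radius at most $\rho(s_0+1)+s_0$, and any two are joined by an edge. Hence for every $\rho$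
$$\sup\omega(\mathcal S\,\nabla\,\rho)\ \le\ \sup\omega\bigl(\mathcal C\,\nabla\,(\rho(s_0+1)+s_0)\bigr)\ <\ \infty .$$

**Step 3.** *This step applies the finite form inside $\mathcal S$.* Let $c,g$ be given. Enlarging them only strengthens what we must show, so let $c,g\ge3$. Choose $m>\sup\omega(\mathcal S\,\nabla\,(2g-2))$. Apply Theorem 2 with $q=c$, with $2g\ge 6$ in place of $g$, with this $m$ and $k=1$, to some $S\in\mathcal S$ of sufficiently large average degree. By the choice of $m$, $K_m$ is not a $(2g-2)$-shallow minor of $S$. So by (b), $S$ contains $Q^{(1)}$ for some $Q$ with $\chi(Q)>c$ and $\mathrm{girth}(Q)>g$. By monotonicity $Q^{(1)}\in\mathcal S$, which by (2) means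
$$(Q^{(1)})^{(s_0)}=Q^{(2s_0+1)}\in\mathcal C.$$
So $s=2s_0+1$, which is odd and at most $4r+1$, works for all $c,g$. $\square$

## 11. Proof of Theorem 3: monotone classes that need not be nowhere dense

**Step 1.** *This step proves that such subdivisions exclude bounded expansion.* Suppose that for some $s$ the class $\mathcal C$ contains $s$-subdivisions of graphs of arbitrarily large chromatic number (and girth). If $S^{(s)}\in\mathcal C$ and $\chi(S)\ge c$, then $S\in\mathcal C\,\nabla\, s$ by the example at the end of Section 1. By (F5), $S$ has a subgraph of minimum degree at least $c-1$, hence of density at least $(c-1)/2$, and it too lies in $\mathcal C\,\nabla\, s$. So $\mathcal C\,\nabla\, s$ has unbounded density.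

Conversely, let $\mathcal C$ be monotone without bounded expansion. If $\mathcal C$ is nowhere dense, use Theorem 1. So suppose it is not.

**Step 2.** *This step finds subdivisions of dense graphs of large girth in $\mathcal C$.* There is $r$ such that $\omega$ is unbounded on $\mathcal C\,\nabla\, r$. Then all complete graphs, and hence all graphs, belong to $\mathcal C\,\nabla\, r$. For each $n\ge 1$ let $H_n$ have girth greater than $n$ and average degree at least $d_1(r,n)$; such graphs exist by (F6). As $H_n\in\mathcal C\,\nabla\, r$, Lemma 8 gives $s_n\in\{0,\dots,2r\}$ and $S_n$ with average degree at least $n$, girth greater than $n$, and $S_n^{(s_n)}\in\mathcal C$. This is where we need that Lemma 8 preserves girth. Fix $s_0$ with $s_n=s_0$ for infinitely many $n$.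

**Step 3.** *This step extracts 1-subdivisions of large chromatic number; since girth is already large, no Proposition 7 is needed.* Let $q\ge2$ and let $n$ be large with $s_n=s_0$, so that there is an integer $t$ with $2048\,q^2\ln q<t\le n/32$. Apply Lemma 5 to $S_n$: there is a bipartite subgraph with parts $X,Y$, $|X|\ge|Y|/16>0$, and all degrees of $X$ at least $n/32$. Keep exactly $t$ edges at every $x\in X$. Lemma 6 with $\varepsilon=1/16$ applies, since $128\cdot16=2048$. So $S_n$ contains $Q^{(1)}$ with $\chi(Q)>q$ and $\mathrm{girth}(Q)>n/2$, and $Q^{(2s_0+1)}\subseteq S_n^{(s_0)}\in\mathcal C$. Both $q$ and $n$ can be taken arbitrarily large, so $s=2s_0+1$ has the required property. $\square$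

## 12. The value $4r+1$ cannot be lowered: proof of Proposition 4

Fix $r\ge0$. For each $n$ let $F_n$ be a bipartite graph of girth greater than $n$ and average degree at least $n$, by (F6). Let $\mathcal C$ be the monotone class generated by the graphs $F_n^{(2r)}$.

**Step 1.** *This step checks the hypotheses of Theorem 1.* The girth of $F_n^{(2r)}$ is $2r+1$ times that of $F_n$, so it is greater than $n$. By (1), only the finitely many $F_n^{(2r)}$ of girth at most $6\rho+3$, and their subgraphs, can have $K_3$ as a $\rho$-shallow minor. All other members of $\mathcal C$ have $\rho$-shallow minors with clique number at most $2$. So $\omega$ is bounded on $\mathcal C\,\nabla\,\rho$ for every $\rho$, and $\mathcal C$ is nowhere dense. Moreover $F_n\in\mathcal C\,\nabla\, r$: each edge of $F_n$ becomes a path with $2r$ internal vertices. Give the $r$ vertices nearest to each end to the bag of that end. The bags are disjoint balls of radius at most $r$, and the middle edge of each path joins the two bags. So $\mathcal C\,\nabla\, r$ has unbounded density.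

**Step 2.** *This step shows that small $s$ fail.* Suppose $S^{(s)}\in\mathcal C$ with $\chi(S)\ge4$. By (F5), and since $\mathcal C$ is monotone, we may replace $S$ by a subgraph of minimum degree at least $3$ and chromatic number at least $4$. Then $S^{(s)}$ is (isomorphic to) a subgraph of some $F_n^{(2r)}$. The vertices of $S$ have degree at least $3$ there, while subdivision vertices of $F_n^{(2r)}$ have degree $2$. So the vertices of $S$ are original vertices of $F_n$. Each edge of $S$ corresponds to a path of length $s+1$ in $F_n^{(2r)}$ between two original vertices. Such a path, once it enters a subdivided edge, must run through to its other end. So it is the subdivision of a path of $F_n$ of some length $j\ge 1$, and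
$$s+1=j(2r+1).$$
If $s<4r+1$, then $s+1<2(2r+1)$ and $j=1$. So every edge of $S$ is an edge of $F_n$, and $S\subseteq F_n$ is bipartite, which contradicts $\chi(S)\ge4$. Hence for $s<4r+1$ the class contains no $s$-subdivision of a graph of chromatic number at least $4$. No $s<4r+1$ satisfies the conclusion of Theorem 1, and the bound $4r+1$ there is best possible for every $r$. $\square$
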